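\title{Strongly irreducible operators, vector bundles, and the $\mathrm K_0$-group of the commutant}

\begin{abstract}
A bounded operator on a Hilbert space is strongly irreducible if it commutes with no idempotent other than $0$ and $I$. We disprove, in both directions, the conjecture that two strongly irreducible operators $A_1,A_2$ are similar if and only if the $\mathrm K_0$-group of the commutant of $A_1\oplus A_2$ is $\mathbb Z$. The tool is a construction that attaches to each connected closed subset $Y$ of a torus a strongly irreducible operator $T_Y$ whose commutant, modulo its radical, is a Sobolev algebra of functions on $Y$; the direct summands of $T_Y\oplus\dots\oplus T_Y$ then behave like the vector bundles over $Y$. The counterexamples come from $\mathbb T^2$ and $S^5$. We also show that $\mathbb Z\oplus G$ is the $\mathrm K_0$-group of the commutant of a strongly irreducible operator for every countable abelian group $G$, and we prove a corrected form of the conjecture for operators whose commutants are commutative modulo the radical.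
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Hilbert spaces are complex, $\mathcal L(\mathcal K)$ is the algebra of bounded operators on $\mathcal K$, and the \emph{commutant} of $T\in\mathcal L(\mathcal K)$ is the unital Banach algebra
\[
\mathcal A'(T)=\{X\in\mathcal L(\mathcal K):XT=TX\}.
\]
Operators $A$ and $B$, possibly on different spaces, are \emph{similar}, $A\sim B$, if $B=XAX^{-1}$ for a bounded invertible $X$; then $Z\mapsto XZX^{-1}$ is an isomorphism of their commutants. An idempotent $e\in\mathcal A'(T)$ is the same thing as a splitting of the space into two closed $T$-invariant subspaces, $\operatorname{ran}e$ and $\ker e$, not necessarily orthogonal. The operator $T$ is \emph{strongly irreducible}, $T\in(\mathrm{SI})$, if $0$ and $I$ are the only idempotents in $\mathcal A'(T)$, that is, if $T$ is not similar to a direct sum of two operators on nonzero spaces. In finite dimensions these operators are the Jordan blocks.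

The idempotents of a unital ring $R$ are counted by its $\mathrm K_0$-group. Idempotents $e\in M_n(R)$ and $f\in M_m(R)$ are \emph{equivalent}, $e\approx f$, if $e=uv$ and $f=vu$ for some $u\in M_{n\times m}(R)$, $v\in M_{m\times n}(R)$. The equivalence classes form an abelian semigroup under block direct sum, and $\mathrm K_0(R)$ is its Grothendieck group: its elements are the differences $[e]-[f]$, and $[e\oplus f]=[e]+[f]$. Over $\mathbb C$ the class of an idempotent is its rank, and $\mathrm K_0(\mathbb C)=\mathbb Z$. For $R=\mathcal A'(T)$ the matrix ring $M_n(R)$ is the commutant of $T^{(n)}$, the direct sum of $n$ copies of $T$, and two idempotents are equivalent exactly when the restrictions of the operator to their ranges are similar (Lemma~\ref{lem:summands}). So $\mathrm K_0(\mathcal A'(T))$ is the Grothendieck group of the similarity classes of direct summands of $T,T^{(2)},T^{(3)},\dots$. For $T=A_1\oplus A_2$ with $A_1,A_2\in(\mathrm{SI})$ there are two visible summands, and one expects one generator if they are similar and two independent generators if they are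 not.

\begin{example}\label{ex:jordan}
Let $0<\dim\mathcal H=k<\infty$ and let $A_i\sim\lambda_i+N$ for $i=1,2$, where $N$ is the nilpotent Jordan block of size $k$. The commutant of $\lambda+N$ is the algebra $\mathbb C[N]$ of polynomials in $N$. Its radical is $N\mathbb C[N]$, the quotient is $\mathbb C$, and $\mathrm K_0$ does not see the radical (Corollary~\ref{cor:radical}), so $\mathrm K_0(\mathbb C[N])\cong\mathbb Z$. If $\lambda_1=\lambda_2$, then $A_1\sim A_2$, the commutant of $A_1\oplus A_2$ is isomorphic to $M_2(\mathbb C[N])$, and its $\mathrm K_0$-group is $\mathbb Z$. If $\lambda_1\ne\lambda_2$ and $XA_2=A_1X$, then $(A_1-\lambda_2)^kX=X(A_2-\lambda_2)^k=0$ with $A_1-\lambda_2$ invertible, so $X=0$; exchanging the indices gives the same for $YA_1=A_2Y$. The commutant of $A_1\oplus A_2$ is then $\mathbb C[N]\times\mathbb C[N]$, with $\mathrm K_0$-group $\mathbb Z^2$.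
\end{example}

Thus for strongly irreducible $A_1,A_2$ on a nonzero finite-dimensional space,
\begin{equation}\label{eq:conj}
A_1\sim A_2\iff \mathrm K_0\bigl(\mathcal A'(A_1\oplus A_2)\bigr)\cong\mathbb Z .
\end{equation}
Two results quoted in \cite{kgroups} extend this to infinite dimensions. Write $\operatorname{Rad}R$ for the Jacobson radical of $R$. The equivalence \eqref{eq:conj} holds for $A_1,A_2\in(\mathrm{SI})$ on a separable space if $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)\cong\mathbb C$ for $i=1,2$, and it holds for analytic Toeplitz operators $A_i=T_{\varphi_i}$ on the Hardy space $H^2$ with univalent symbols $\varphi_i\in H^\infty(\mathbb D)$. The following is posed in \cite{kgroups}.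

\begin{quote}
\textbf{Conjecture.} The equivalence \eqref{eq:conj} holds for all strongly irreducible operators $A_1,A_2$ on a separable Hilbert space.
\end{quote}

From now on $\mathcal H$ is a separable infinite-dimensional Hilbert space. The heuristic behind the conjecture has two weak points. The operators $A_1^{(n)}$ may have summands that are not sums of copies of $A_1$, and these can enlarge $\mathrm K_0$. And the abstract group $\mathbb Z$ does not record which of its elements belong to $A_1$ and $A_2$. Both defects occur.

\begin{theorem}\label{thm:counter}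
Both implications in \eqref{eq:conj} fail for strongly irreducible operators on $\mathcal H$.
\begin{itemize}
\item[(i)] There is $T\in(\mathrm{SI})\cap\mathcal L(\mathcal H)$ with $\mathrm K_0(\mathcal A'(T\oplus T))\cong\mathbb Z^2$.
\item[(ii)] There are $A_1,A_2\in(\mathrm{SI})\cap\mathcal L(\mathcal H)$ with $A_1\not\sim A_2$, $A_1\oplus A_2\sim A_1\oplus A_1\oplus A_1$ and $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z$.
\end{itemize}
\end{theorem}

The group $\mathbb Z^2$ in (i) is one case of many.

\begin{theorem}\label{thm:groups}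
For every countable abelian group $G$ there is $T\in(\mathrm{SI})\cap\mathcal L(\mathcal H)$ such that $\mathrm K_0(\mathcal A'(T))\cong\mathbb Z\oplus G$ and $\mathcal A'(T)/\operatorname{Rad}\mathcal A'(T)$ is commutative.
\end{theorem}

When both commutants are commutative modulo the radical, the first defect is the only one.

\begin{theorem}\label{thm:corrected}
Let $A_1,A_2\in(\mathrm{SI})\cap\mathcal L(\mathcal H)$, and suppose that $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)$ is commutative for $i=1,2$. Then
\[
\mathrm K_0\bigl(\mathcal A'(A_1\oplus A_2)\bigr)\cong\mathbb Z\iff A_1\sim A_2\ \text{ and }\ \mathrm K_0\bigl(\mathcal A'(A_1)\bigr)\cong\mathbb Z .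
\]
In particular, in this class the implication $\Leftarrow$ of \eqref{eq:conj} always holds, and the implication $\Rightarrow$ holds exactly for those $A_1$ with $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$.
\end{theorem}

The examples come from topology. If $Y$ is a connected compact space, the algebra $C(Y)$ has no idempotents other than $0$ and $1$, yet the matrix algebras $M_n(C(Y))$ have many: they describe the vector bundles over $Y$, and $\mathrm K_0(C(Y))$ is the topological group $K^0(Y)$. An operator with commutant $C(Y)$ would be strongly irreducible, and the summands of its multiples would be classified by vector bundles. We come close enough to this. In Section~\ref{sec:shift} the joint commutant of finitely many operators is realized, up to a radical ideal, as the commutant of one operator; in Section~\ref{sec:sobolev} a dense subalgebra of $C(Y)$ with the same idempotent theory is realized as such a joint commutant. The resulting dictionary between operators and bundles gives Theorem~\ref{thm:counter} in Section~\ref{sec:counter} and Theorem~\ref{thm:groups}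 in Section~\ref{sec:groups}. Theorem~\ref{thm:corrected}, proved in Section~\ref{sec:corrected}, is the operator form of the fact that a stably trivial line bundle is trivial.

\section{Idempotents, the radical, and a transfer lemma}\label{sec:prelim}

Let $R$ be a unital ring. We use the following standard facts.
\begin{itemize}
\item[(K1)] If $e=uv$ and $f=vu$, one may replace $u,v$ by $euf,fve$, since $(euf)(fve)=eu(vu)ve=e$ and $(fve)(euf)=fv(uv)uf=f$. Similar idempotents are equivalent: if $f=zez^{-1}$, take $u=z^{-1}f$, $v=fz$. Also $e\oplus0\approx e$.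
\item[(K2)] $[e]=[f]$ in $\mathrm K_0(R)$ if and only if $e\oplus1_m\approx f\oplus1_m$ for some $m\ge0$, where $1_m$ is the unit of $M_m(R)$.
\item[(K3)] A unital homomorphism $\varphi:R\to S$, applied entrywise, induces $\varphi_*:\mathrm K_0(R)\to\mathrm K_0(S)$, $[e]\mapsto[\varphi(e)]$. Moreover $\mathrm K_0(R\times S)=\mathrm K_0(R)\oplus\mathrm K_0(S)$.
\item[(K4)] (Morita invariance.) An idempotent $p\in M_n(R)$ is \emph{full} if the two-sided ideal it generates is $M_n(R)$. For full $p$, $\mathrm K_0(pM_n(R)p)\cong\mathrm K_0(R)$. In particular $\mathrm K_0(M_n(R))\cong\mathrm K_0(R)$.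
\end{itemize}
The group $\mathrm K_0(R)$ depends only on the ring $R$, so the choice among equivalent norms on a Banach algebra plays no role.

\begin{lemma}\label{lem:summands}
Let $A\in\mathcal L(\mathcal K)$ and $R=\mathcal A'(A)$. For an idempotent $P\in M_n(R)=\mathcal A'(A^{(n)})$ let $A_P$ be the restriction of $A^{(n)}$ to $\operatorname{ran}P$, so that $A_1=A$ for the unit $1\in R$ and $A_{P\oplus Q}=A_P\oplus A_Q$. Let $Q\in M_m(R)$ be a second idempotent.
\begin{itemize}
\item[(a)] $A_P\sim A_Q$ if and only if $P\approx Q$.
\item[(b)] $\mathcal A'(A_P)\cong PM_n(R)P$.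
\item[(c)] $\mathrm K_0(\mathcal A'(A\oplus A_P))\cong\mathrm K_0(R)$.
\end{itemize}
\end{lemma}

\begin{proof}
An operator $u:\mathcal K^m\to\mathcal K^n$ satisfies $uA^{(m)}=A^{(n)}u$ if and only if its entries lie in $R$.

(a) If $P=uv$, $Q=vu$ with $u=PuQ$, $v=QvP$, then $u$ maps $\operatorname{ran}Q$ into $\operatorname{ran}P$, $v$ maps $\operatorname{ran}P$ into $\operatorname{ran}Q$, these two maps are inverse to each other, and they intertwine $A_Q$ and $A_P$. Conversely, let $S:\operatorname{ran}Q\to\operatorname{ran}P$ be invertible with $SA_Q=A_PS$. Then $u=SQ$ satisfies $uA^{(m)}=SA^{(m)}Q=A^{(n)}u$, and $v=S^{-1}P$ satisfies $vA^{(n)}=S^{-1}A^{(n)}P=A^{(m)}v$. So $u,v$ have entries in $R$, and $uv=P$, $vu=Q$.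

(b) The map $Z\mapsto ZP$, which extends $Z$ by zero on $\ker P$, is an isomorphism onto $PM_n(R)P$; its inverse is restriction to $\operatorname{ran}P$.

(c) By (b), $\mathcal A'(A\oplus A_P)\cong(1\oplus P)M_{n+1}(R)(1\oplus P)$. The ideal generated by $1\oplus P$ contains the matrix unit $e_{11}=e_{11}(1\oplus P)e_{11}$, hence $\sum_ie_{i1}e_{11}e_{1i}=1$. So $1\oplus P$ is full, and (K4) applies.
\end{proof}

Part (c) already casts doubt on \eqref{eq:conj}: for $A_1=A$ and $A_2=A_P$ the group on the right does not depend on $P$ at all.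

Now let $R$ be a unital Banach algebra. Its radical $\operatorname{Rad}R$ is the set of $a\in R$ such that $1-xa$ is invertible for every $x\in R$. It is a closed two-sided ideal, and $R$ is \emph{semisimple} if $\operatorname{Rad}R=0$.
\begin{itemize}
\item[(R1)] Elements of $\operatorname{Rad}R$ are quasinilpotent, because $\lambda-a=\lambda(1-\lambda^{-1}a)$. Conversely, an ideal that consists of quasinilpotent elements is contained in $\operatorname{Rad}R$.
\item[(R2)] An idempotent $e\in\operatorname{Rad}R$ is $0$, because $(1-e)e=0$ with $1-e$ invertible.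
\item[(R3)] $\operatorname{Rad}M_n(R)=M_n(\operatorname{Rad}R)$, and $\operatorname{Rad}(eRe)=e(\operatorname{Rad}R)e$ for an idempotent $e$.
\item[(R4)] A surjective unital homomorphism $R\to S$ maps $\operatorname{Rad}R$ into $\operatorname{Rad}S$, by the definition. The algebras $R/\operatorname{Rad}R$ and $M_r(\mathbb C)$ are semisimple.
\item[(R5)] (Gelfand theory.) Let $R$ be commutative. Characters, the unital homomorphisms $R\to\mathbb C$, have norm one. Every proper ideal lies in the kernel of a character; an element is invertible if and only if no character kills it; and $\operatorname{Rad}R$ is the intersection of the kernels of all characters.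
\end{itemize}

We shall compare a commutant with $C(Y)$ by dividing by a radical ideal and then completing. Both steps are covered by one lemma. We say that a unital homomorphism $\varphi:R\to S$ \emph{reflects invertibility} if, for every $n$, a matrix $a\in M_n(R)$ is invertible whenever $\varphi(a)$ is.

\begin{lemma}\label{lem:transfer}
Let $\varphi:R\to S$ be a continuous unital homomorphism of unital Banach algebras that has dense range and reflects invertibility.
\begin{itemize}
\item[(a)] Every idempotent $p\in M_n(S)$ is similar in $M_n(S)$ to $\varphi(e)$ for some idempotent $e\in M_n(R)$.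
\item[(b)] Idempotent matrices $e,f$ over $R$ satisfy $e\approx f$ if and only if $\varphi(e)\approx\varphi(f)$.
\item[(c)] $\varphi_*:\mathrm K_0(R)\to\mathrm K_0(S)$ is an isomorphism.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Density gives $x_k\in M_n(R)$ with $\varphi(x_k)\to p$, but the $x_k$ are not idempotent; the functional calculus repairs this as soon as their spectra are known. For $\lambda\ne0,1$,
\[
(\lambda-p)^{-1}=\frac{p}{\lambda-1}+\frac{1-p}{\lambda},
\]
and this has norm at most $M=3(\|p\|+\|1-p\|)$ for $\lambda$ outside the union $D$ of the open disks of radius $1/3$ about $0$ and $1$. If $\|\varphi(x_k)-p\|<1/M$, a Neumann series shows that $\lambda-\varphi(x_k)$ is invertible for $\lambda\notin D$. Since $\varphi$ reflects invertibility, $\lambda-x_k$ is invertible too. So the circle $\Gamma=\{|\lambda-1|=1/2\}$ misses the spectrum of $x_k$, and the Riesz integral $e_k=\frac1{2\pi i}\oint_\Gamma(\lambda-x_k)^{-1}\,d\lambda$ is an idempotent in $M_n(R)$. As $(\lambda-\varphi(x_k))^{-1}\to(\lambda-p)^{-1}$ uniformly on $\Gamma$,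
\[
\varphi(e_k)=\frac1{2\pi i}\oint_\Gamma(\lambda-\varphi(x_k))^{-1}\,d\lambda\ \longrightarrow\ \frac1{2\pi i}\oint_\Gamma(\lambda-p)^{-1}\,d\lambda=p .
\]
For an idempotent $p'$ put $z=pp'+(1-p)(1-p')$. Then $zp'=pp'=pz$ and $1-z=(1-2p)(p'-p)$. If $\|p'-p\|<\|1-2p\|^{-1}$, then $z$ is invertible and $p=zp'z^{-1}$. Take $p'=\varphi(e_k)$ with $k$ large.

(b) If $e=uv$ and $f=vu$, apply $\varphi$. Conversely let $\varphi(e)=uv$, $\varphi(f)=vu$ with $u=\varphi(e)u\varphi(f)$, $v=\varphi(f)v\varphi(e)$. Approximate $u,v$ by $\varphi(x),\varphi(y)$. Replacing $x,y$ by $exf,fye$ keeps the approximation up to a constant factor, so we may assume $x=exf$, $y=fye$. If the approximation is good enough, $\varphi(xy+1-e)$ and $\varphi(yx+1-f)$ are within distance less than $1$ of the identity, hence invertible, and so $xy+1-e$ and $yx+1-f$ are invertible. The element $xy+1-e$ commutes with $e$, so $g=e(xy+1-e)^{-1}e$ satisfies $xyg=e$; in the same way $h=f(yx+1-f)^{-1}f$ satisfies $hyx=f$. Then $yg=(hyx)yg=hy(xyg)=hy$. With $y'=yg=hy$ we have $e=xy'$ and $f=y'x$.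

(c) Surjectivity follows from (a). If $\varphi_*([e]-[f])=0$, then $\varphi(e\oplus1_m)\approx\varphi(f\oplus1_m)$ for some $m$ by (K2), so $e\oplus1_m\approx f\oplus1_m$ by (b), and $[e]=[f]$.
\end{proof}

\begin{remark}
Neither hypothesis can be dropped. The diagonal map $\mathbb C\to\mathbb C^2$ reflects invertibility but does not have dense range; the map $C[0,1]\to\mathbb C^2$, $f\mapsto(f(0),f(1))$, is onto but does not reflect invertibility. In both cases the image of an idempotent matrix is a pair of idempotent scalar matrices of equal rank (in the second case because the rank, being the trace, is continuous and integer-valued on $[0,1]$). So $(1,0)\in\mathbb C^2$ is not equivalent to the image of an idempotent, and $\varphi_*$ is not onto.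
\end{remark}

\begin{corollary}\label{cor:radical}
Let $\varphi:R\to S$ be a continuous surjective unital homomorphism of unital Banach algebras with $\ker\varphi\subset\operatorname{Rad}R$. Then $\varphi$ reflects invertibility, so the conclusions of Lemma~\ref{lem:transfer} hold. In particular $\mathrm K_0(R)\cong\mathrm K_0(R/\operatorname{Rad}R)$.
\end{corollary}

\begin{proof}
If $\varphi(a)$ is invertible, choose $b\in M_n(R)$ with $\varphi(b)=\varphi(a)^{-1}$. Then $ab$ and $ba$ lie in $1+M_n(\ker\varphi)\subset1+\operatorname{Rad}M_n(R)$ by (R3), so both are invertible, and so is $a$.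
\end{proof}

\section{A joint commutant from a single weighted shift}\label{sec:shift}

Let $B_1,\dots,B_N\in\mathcal L(\mathcal K)$ and let $\mathcal B=\{B_1,\dots,B_N\}'$ be the algebra of operators that commute with every $B_j$. We want one operator $T$ whose commutant is $\mathcal B$ up to a radical ideal. We look for it among the shifts on $\ell^2(\mathbb N_0;\mathcal K)$,
\begin{equation}\label{eq:shift}
(Tx)_0=0,\qquad (Tx)_{n+1}=w_nW_nx_n\quad(n\ge0),
\end{equation}
with scalars $w_n>0$ and invertible operators $W_n$. Put $P_0=I$ and $P_n=W_{n-1}\cdots W_0$. The computation in the proof below shows that an operator $X$ commuting with $T$ is lower triangular with diagonal entries $P_nX_{0,0}P_n^{-1}$. Conversely, for any $Y\in\mathcal L(\mathcal K)$ the diagonal operator with entries $P_nYP_n^{-1}$ commutes with $T$ provided that it is bounded. So $T$ imposes exactly one condition on the corner entry $Y=X_{0,0}$, namely $\sup_n\|P_nYP_n^{-1}\|<\infty$. It is empty if the $P_n^{\pm1}$ are uniformly bounded, so they must be allowed to grow, in such a way that this condition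 forces $Y\in\mathcal B$.

\begin{example}\label{ex:two}
Let $\mathcal K=\mathbb C^2$, $N=1$ and $B=\operatorname{diag}(\beta,0)$ with $\beta\ne0$, so that $\mathcal B$ is the algebra of diagonal matrices. For $Y=(y_{ij})$ and $\lambda\in\mathbb C$,
\[
e^{\lambda B}Ye^{-\lambda B}=\begin{pmatrix}y_{11}&e^{\lambda\beta}y_{12}\\ e^{-\lambda\beta}y_{21}&y_{22}\end{pmatrix}.
\]
Let $\beta=1$. If $W_n=e^B$ for all $n$, then $P_n=e^{nB}$, and boundedness forces $y_{12}=0$ but allows any $y_{21}$. If the $P_n$ run through all $e^{\lambda B}$ with $\lambda\in\mathbb Z$, both entries vanish. For $\beta=i$ real exponents force nothing, and one needs $\lambda\in i\mathbb Z$. The lattice $\mathbb Z+i\mathbb Z$ handles every $\beta\ne0$, since $\operatorname{Re}(\lambda\beta)$ is unbounded above and below on it.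
\end{example}

For general $B_j$ no diagonalization is available, and Liouville's theorem takes its place. The scalars $w_n$ have a different task: they must push the strictly lower triangular part of the commutant into the radical. This needs decay. For $\mathcal K=\mathbb C$ and $w_n=W_n=1$ the operator $T$ is the unilateral shift, which is strictly lower triangular and commutes with itself, but it is an isometry and so is not quasinilpotent.

\begin{proposition}\label{prop:shift}
Let $\mathcal K\ne0$ be a separable Hilbert space, $B_1,\dots,B_N\in\mathcal L(\mathcal K)$ and $\mathcal B=\{B_1,\dots,B_N\}'$. There are $T\in\mathcal L(\ell^2(\mathbb N_0;\mathcal K))$ and a continuous surjective unital homomorphism $\Phi:\mathcal A'(T)\to\mathcal B$ such that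
\begin{itemize}
\item[(a)] $\iota(Y)=\operatorname{diag}(Y,Y,Y,\dots)$ defines a unital homomorphism $\iota:\mathcal B\to\mathcal A'(T)$ with $\Phi\iota=\mathrm{id}$;
\item[(b)] $J=\ker\Phi$ is contained in $\operatorname{Rad}\mathcal A'(T)$.
\end{itemize}
Consequently $\Phi_*:\mathrm K_0(\mathcal A'(T))\to\mathrm K_0(\mathcal B)$ is an isomorphism, and $T$ is strongly irreducible if and only if $\mathcal B$ has no idempotents other than $0$ and $1$.
\end{proposition}

\begin{proof}
\emph{The operator.} Rescale so that $\|B_j\|\le1$; this does not change $\mathcal B$. Enumerate the pairs $(j,\mu)$ with $1\le j\le N$ and $\mu=a+ib\in\mathbb Z+i\mathbb Z$. For each pair in turn, walk from $I$ to $e^{\mu B_j}$ in $|a|+|b|$ steps, each step being multiplication by one of $e^{\pm B_j}$, $e^{\pm iB_j}$, and walk back to $I$ by the inverse steps. Let $W_0,W_1,\dots$ be the sequence of all steps. Then $\|W_n^{\pm1}\|\le e$, and every $e^{\mu B_j}$ occurs among the products $P_n$. Let $w_n=e^{-4n}$ and define $T$ by \eqref{eq:shift}; then $\|T\|\le e$.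

\emph{The commutant in coordinates.} Let $X\in\mathcal A'(T)$ have matrix entries $X_{m,n}\in\mathcal L(\mathcal K)$; they satisfy $\|X_{m,n}\|\le\|X\|$. The $(m,n)$ entry of $XT$ is $X_{m,n+1}w_nW_n$. The $(m,n)$ entry of $TX$ is $0$ for $m=0$ and $w_{m-1}W_{m-1}X_{m-1,n}$ for $m\ge1$. Hence
\[
X_{0,n+1}=0,\qquad X_{m,n+1}=\frac{w_{m-1}}{w_n}\,W_{m-1}X_{m-1,n}W_n^{-1}\quad(m\ge1,\ n\ge0).
\]
The recursion moves along diagonals. A diagonal above the main one starts with an entry $X_{0,n+1}=0$, so $X_{m,n}=0$ for $m<n$. The $l$-th subdiagonal starts with $X_{l,0}$, and since $\prod_{i=0}^{n-1}w_{l+i}/w_i=e^{-4nl}$,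
\begin{equation}\label{eq:diag}
X_{n+l,n}=e^{-4nl}\,W_{n+l-1}\cdots W_l\;X_{l,0}\;P_n^{-1}\qquad(n,l\ge0).
\end{equation}

\emph{The homomorphism.} Put $\Phi(X)=X_{0,0}$. It is linear, unital and contractive, and $(XX')_{0,0}=X_{0,0}X'_{0,0}$ because $X_{0,k}=0$ for $k\ge1$. By \eqref{eq:diag} with $l=0$ we have $X_{n,n}=P_nX_{0,0}P_n^{-1}$, so $\|P_nX_{0,0}P_n^{-1}\|\le\|X\|$ for all $n$. Fix $j$. The entire function $F(\lambda)=e^{\lambda B_j}X_{0,0}e^{-\lambda B_j}$ therefore satisfies $\|F(\mu)\|\le\|X\|$ on $\mathbb Z+i\mathbb Z$. Every $\lambda\in\mathbb C$ is $\mu+\nu$ with $\mu\in\mathbb Z+i\mathbb Z$ and $|\nu|\le1$, so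
\[
\|F(\lambda)\|=\|e^{\nu B_j}F(\mu)e^{-\nu B_j}\|\le e^2\|X\| .
\]
By Liouville's theorem, applied after composing with bounded linear functionals, $F$ is constant, and $0=F'(0)=B_jX_{0,0}-X_{0,0}B_j$. Thus $\Phi(X)\in\mathcal B$. Conversely, $Y\in\mathcal B$ commutes with every $W_n$, so $\iota(Y)$ commutes with $T$, and $\Phi(\iota(Y))=Y$. This proves (a) and the surjectivity of $\Phi$.

\emph{The kernel.} Let $X\in J$. Then $X_{n,n}=P_n0P_n^{-1}=0$, so $X$ is strictly lower triangular. In \eqref{eq:diag} there are $2n$ factors $W^{\pm1}$, so for $l\ge1$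
\[
\|X_{n+l,n}\|\le e^{-4nl+2n}\|X\|\le e^{-2nl}\|X\| .
\]
Let $Q_j$ be the orthogonal projection onto the coordinates $0,\dots,j-1$, with $Q_0=0$. For $j\ge1$ the part of the $l$-th subdiagonal in the columns $n\ge j$ is an operator of norm $\sup_{n\ge j}\|X_{n+l,n}\|\le e^{-2jl}\|X\|$. These norms are summable in $l$, and the sum of the operators has the same matrix entries as $X(1-Q_j)$. Hence
\[
\|X(1-Q_j)\|\le\frac{e^{-2j}}{1-e^{-2j}}\,\|X\|\le2e^{-2j}\|X\| ,
\]
and the outer inequality also holds for $j=0$. As $X$ maps $\operatorname{ran}(1-Q_j)$ into $\operatorname{ran}(1-Q_{j+1})$, the range of $X^j$ lies in $\operatorname{ran}(1-Q_j)$, that is, $X^{j+1}=X(1-Q_j)X^j$. Therefore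
\[
X^k=X(1-Q_{k-1})\cdots X(1-Q_1)\,X(1-Q_0),\qquad \|X^k\|\le(2\|X\|)^ke^{-k(k-1)},
\]
and $\|X^k\|^{1/k}\to0$. The ideal $J$ consists of quasinilpotent elements, and (R1) gives (b).

\emph{The consequences.} The statement on $\mathrm K_0$ is Corollary~\ref{cor:radical}. Suppose that $\mathcal B$ has only the idempotents $0,1$, and let $E\in\mathcal A'(T)$ be idempotent. Then $\Phi(E)\in\{0,1\}$, so $E$ or $1-E$ is an idempotent in $J$, hence $0$ by (R2). Conversely, an idempotent $Y\ne0,1$ in $\mathcal B$ gives the idempotent $\iota(Y)\ne0,1$ in $\mathcal A'(T)$.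
\end{proof}

\section{Sobolev algebras and the operators $T_Y$}\label{sec:sobolev}

We now need a joint commutant that resembles $C(Y)$. Multiplication by coordinate functions on $L^2(Y,\mu)$ is of no use, since all characteristic functions of Borel sets commute with it. The remedy is a Hilbert space that is itself an algebra of continuous functions containing $1$: an operator $X$ that commutes with enough multiplications is then multiplication by the continuous function $X1$.

Let $\zeta=(\zeta_1,\dots,\zeta_d)$ be the coordinates of the torus $\mathbb T^d$, and $\zeta^n=\zeta_1^{n_1}\cdots\zeta_d^{n_d}$ for $n\in\mathbb Z^d$. Fix $s>d/2$, put $\omega(n)=(1+|n|)^s$, and let $W$ be the Hilbert space of series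
\[
f=\sum_{n\in\mathbb Z^d}a_n\zeta^n,\qquad \|f\|^2=\sum_n\omega(n)^2|a_n|^2<\infty .
\]
The condition $2s>d$ makes $c=(\sum_n\omega(n)^{-2})^{1/2}$ finite, and the Cauchy--Schwarz inequality gives $\sum|a_n|\le c\|f\|$. So the series converges uniformly, and $W\subset C(\mathbb T^d)$ with $\|f\|_\infty\le c\|f\|$. Since $|n|\le2\max(|m|,|n-m|)$, we have $\omega(n)\le2^s(\omega(m)+\omega(n-m))$. If $f,g\in W$ have coefficients $a,b$, then $fg$ has coefficients $a*b$, and
\[
\omega\,|a*b|\le2^s\bigl((\omega|a|)*|b|+|a|*(\omega|b|)\bigr).
\]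
Young's inequality $\|\alpha*\beta\|_{\ell^2}\le\|\alpha\|_{\ell^2}\|\beta\|_{\ell^1}$ gives $\|fg\|\le C\|f\|\|g\|$ with $C=2^{s+1}c$. Trigonometric polynomials are dense in $W$, and $C^\infty(\mathbb T^d)\subset W$ because Fourier coefficients of smooth functions decay faster than any power of $|n|$.

For a nonempty closed set $Y\subset\mathbb T^d$ let $I_Y=\{f\in W:f|_Y=0\}$, a closed ideal, and let $W(Y)=W/I_Y$. With the quotient norm this is a separable Hilbert space, isometric to $I_Y^\perp$, and we identify it with the algebra of restrictions $f|_Y$. The bounds $\|fg\|\le C\|f\|\|g\|$ and $\|f\|_{C(Y)}\le c\|f\|$ pass to the quotient, and $W(Y)$ is dense in $C(Y)$ by the Stone--Weierstrass theorem. For $f\in W(Y)$ let $M_f$ be multiplication by $f$ on $W(Y)$. From $\|M_f\|\le C\|f\|$ and $\|f\|=\|M_f1\|\le\|M_f\|\|1\|$ we see that $\|M_f\|$ is an equivalent norm, under which $W(Y)$ is a commutative unital Banach algebra.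

\begin{lemma}\label{lem:sobolev}
Let $Y\subset\mathbb T^d$ be nonempty and closed.
\begin{itemize}
\item[(a)] $\{M_{\zeta_1},\dots,M_{\zeta_d}\}'=\{M_f:f\in W(Y)\}$.
\item[(b)] The characters of $W(Y)$ are the evaluations at the points of $Y$, and $W(Y)$ is semisimple.
\item[(c)] The inclusion $W(Y)\subset C(Y)$ reflects invertibility.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Multiplications commute with each other. Let $X$ commute with every $M_{\zeta_j}$. Then it commutes with $M_{\zeta_j}^{-1}=M_{\zeta_j^{-1}}$, hence with $M_p$ for every trigonometric polynomial $p$, and $Xp=XM_p1=p\cdot X1$. Both sides are continuous in $p$, so $X=M_{X1}$ by density.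

(b) Let $\chi$ be a character of $W(Y)$, viewed as a continuous homomorphism on $W$ that vanishes on $I_Y$. For $k\in\mathbb Z$,
\[
|\chi(\zeta_j)|^k=|\chi(\zeta_j^k)|\le\|M_{\zeta_j^k}\|\le C(1+|k|)^s .
\]
Polynomial growth for $k\to+\infty$ gives $|\chi(\zeta_j)|\le1$, and for $k\to-\infty$ it gives $|\chi(\zeta_j)|\ge1$. So $y=(\chi(\zeta_1),\dots,\chi(\zeta_d))\in\mathbb T^d$, and $\chi$ agrees with evaluation at $y$ on trigonometric polynomials, hence on $W$. If $y\notin Y$, a smooth function that vanishes on $Y$ but not at $y$ lies in $I_Y$ and is not killed by $\chi$; so $y\in Y$. A function killed by all evaluations is zero, so $W(Y)$ is semisimple by (R5).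

(c) If $a\in M_n(W(Y))$ is invertible in $M_n(C(Y))$, then $\det a\in W(Y)$ has no zero on $Y$, so it is invertible in $W(Y)$ by (b) and (R5). Then $(\det a)^{-1}\operatorname{adj}a\in M_n(W(Y))$ is the inverse of $a$.
\end{proof}

Let $T_Y$ be the operator given by Proposition~\ref{prop:shift} for $\mathcal K=W(Y)$ and $B_j=M_{\zeta_j}$. We identify $\mathcal B$ with $W(Y)$ through $f\mapsto M_f$, so that $\Phi:\mathcal A'(T_Y)\to W(Y)\subset C(Y)$.

Recall Swan's theorem. For a compact Hausdorff space $Y$ and an idempotent $p\in M_n(C(Y))$, the set $\operatorname{im}p=\{(y,v)\in Y\times\mathbb C^n:p(y)v=v\}$ is a complex vector bundle over $Y$. Every complex vector bundle over $Y$ is isomorphic to some $\operatorname{im}p$, and $\operatorname{im}p\cong\operatorname{im}q$ if and only if $p\approx q$. The group $K^0(Y)$ is the Grothendieck group of isomorphism classes of vector bundles, so $\mathrm K_0(C(Y))\cong K^0(Y)$. We write $\underline{\mathbb C}^n$ for the trivial bundle $Y\times\mathbb C^n$, and we call a bundle \emph{indecomposable} if it is not a direct sum of two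 nonzero bundles.

\begin{proposition}\label{prop:dictionary}
Let $Y\subset\mathbb T^d$ be nonempty, closed and connected, let $T=T_Y$ and $R=\mathcal A'(T)$. Then
\[
T\in(\mathrm{SI}),\qquad J=\operatorname{Rad}R,\qquad R/\operatorname{Rad}R\cong W(Y),\qquad\mathrm K_0(R)\cong K^0(Y).
\]
For an idempotent $P\in M_n(R)$ let $T_P=T^{(n)}|_{\operatorname{ran}P}$ and $E_P=\operatorname{im}\Phi(P)$, so that $E_1=\underline{\mathbb C}$ and $E_{P\oplus Q}=E_P\oplus E_Q$.
\begin{itemize}
\item[(a)] Every vector bundle over $Y$ is isomorphic to some $E_P$, and $E_P=0$ only for $P=0$.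
\item[(b)] $T_P\sim T_Q$ if and only if $E_P\cong E_Q$.
\item[(c)] For $P\ne0$, $T_P\in(\mathrm{SI})$ if and only if $E_P$ is indecomposable.
\item[(d)] $\mathrm K_0(\mathcal A'(T\oplus T_P))\cong K^0(Y)$ for every $P$.
\end{itemize}
\end{proposition}

\begin{proof}
An idempotent in $W(Y)$ is a continuous function from $Y$ to $\{0,1\}$, hence constant because $Y$ is connected; so $T\in(\mathrm{SI})$ by Proposition~\ref{prop:shift}. We know $J\subset\operatorname{Rad}R$, and $\operatorname{Rad}R\subset J$ by (R4), as $\Phi$ maps onto the semisimple algebra $W(Y)$. As a map into $C(Y)$, $\Phi$ is continuous, has dense range, and reflects invertibility by Corollary~\ref{cor:radical} and Lemma~\ref{lem:sobolev}(c). So Lemma~\ref{lem:transfer} applies to it, and $\mathrm K_0(R)\cong\mathrm K_0(C(Y))\cong K^0(Y)$.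

(a) The first claim is Swan's theorem and Lemma~\ref{lem:transfer}(a). If $E_P=0$, then $P\in M_n(J)=\operatorname{Rad}M_n(R)$, so $P=0$ by (R2).

(b) Each of the following is equivalent to the next: $T_P\sim T_Q$; $P\approx Q$ over $R$; $\Phi(P)\approx\Phi(Q)$ over $C(Y)$; $E_P\cong E_Q$. The reasons are Lemma~\ref{lem:summands}(a), Lemma~\ref{lem:transfer}(b) and Swan's theorem.

(c) Let $E_P$ be indecomposable. By Lemma~\ref{lem:summands}(b) an idempotent in $\mathcal A'(T_P)$ corresponds to an idempotent $Q\in PM_n(R)P$. Then $Q$ and $P-Q$ are idempotents with $Q(P-Q)=(P-Q)Q=0$, so $E_P=E_Q\oplus E_{P-Q}$. One summand is zero, so $Q=0$ or $Q=P$ by (a). Conversely, if $E_P\cong E'\oplus E''$ with nonzero summands, then (a) gives $E'\cong E_{Q'}$, $E''\cong E_{Q''}$ with $Q',Q''\ne0$, and (b) gives $T_P\sim T_{Q'}\oplus T_{Q''}$, which is not strongly irreducible.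

(d) This is Lemma~\ref{lem:summands}(c).
\end{proof}

The space $\ell^2(\mathbb N_0;W(Y))$ is separable and infinite-dimensional, so a unitary carries $T_Y$ to an operator on $\mathcal H$ with the same properties.

\section{The two counterexamples}\label{sec:counter}

Apply \eqref{eq:conj} to the pair $T,T_P$ of Proposition~\ref{prop:dictionary}, with $E_P$ nonzero and indecomposable. It would say that $E_P$ is the trivial line bundle if and only if $K^0(Y)\cong\mathbb Z$. The left side depends on the bundle and the right side only on the space.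

We recall the topological facts needed. For a pointed compact space $Y$ one has $K^0(Y)=\mathbb Z\oplus\tilde K^0(Y)$, where $\tilde K^0(Y)$ is the kernel of the rank at the base point. By Bott periodicity $\tilde K^0(S^n)$ is $\mathbb Z$ for even $n$ and $0$ for odd $n$. For pointed compact $Y,Z$ there is the splitting $\tilde K^0(Y\times Z)\cong\tilde K^0(Y)\oplus\tilde K^0(Z)\oplus\tilde K^0(Y\wedge Z)$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}(i)]
Since $S^1\wedge S^1=S^2$, we get $\tilde K^0(\mathbb T^2)\cong0\oplus0\oplus\mathbb Z$ and $K^0(\mathbb T^2)\cong\mathbb Z^2$. Let $T=T_Y$ with $Y=\mathbb T^2$. By Proposition~\ref{prop:dictionary}, $T\in(\mathrm{SI})$, and part (d) with $P=1$ gives $\mathrm K_0(\mathcal A'(T\oplus T))\cong\mathbb Z^2$.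
\end{proof}

For (ii) we need a connected $Y$ with $K^0(Y)\cong\mathbb Z$ and a nonzero indecomposable bundle on it other than $\underline{\mathbb C}$. On an odd sphere $S^{2k-1}\subset\mathbb C^k$ the natural candidate is the bundle of vectors orthogonal to the point $z$. For $k=2$ it is the line bundle trivialized by the section $z\mapsto(-\bar z_2,\bar z_1)^t$. For $k=3$ no such trivialization exists. We write points of $S^5\subset\mathbb C^3$ as columns $z=(z_1,z_2,z_3)^t$, so $z^*z=1$.

\begin{lemma}\label{lem:sphere}
Let $E=\{(z,v)\in S^5\times\mathbb C^3:z^*v=0\}$, a bundle of rank $2$. Then $\underline{\mathbb C}\oplus E\cong\underline{\mathbb C}^3$, but $E$ is indecomposable.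
\end{lemma}

\begin{proof}
The map $(z,\lambda,v)\mapsto(z,\lambda z+v)$ is an isomorphism $\underline{\mathbb C}\oplus E\to\underline{\mathbb C}^3$.

We show first that $E$ is not trivial. Otherwise it has two continuous sections that are linearly independent at each point, and the Gram--Schmidt process turns them into orthonormal sections $v_1,v_2$. The matrix $[z,v_1(z),v_2(z)]$ is unitary. Let $\delta(z)$ be its determinant, $|\delta(z)|=1$, and put $\sigma(z)=[z,v_1(z),\overline{\delta(z)}v_2(z)]\in SU(3)$. Then $\sigma(z)e_1=z$. The stabilizer of $e_1$ in $SU(3)$ consists of the matrices $1\oplus h$ with $h\in SU(2)$, and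
\[
S^5\times SU(2)\to SU(3),\qquad(z,h)\mapsto\sigma(z)(1\oplus h)
\]
is a homeomorphism, with inverse $g\mapsto(ge_1,h)$ where $1\oplus h=\sigma(ge_1)^{-1}g$. As $SU(2)$ is homeomorphic to $S^3$, this gives $\pi_4(SU(3))\cong\pi_4(S^5)\times\pi_4(S^3)\cong\mathbb Z/2$. On the other hand, $U(3)$ is homeomorphic to $SU(3)\times S^1$, so $\pi_4(SU(3))\cong\pi_4(U(3))$. The fibrations $U(n)\to U(n+1)\to S^{2n+1}$ give $\pi_k(U(n))\cong\pi_k(U(n+1))$ for $k<2n$. Since $4<2\cdot3$, the group $\pi_4(U(3))$ equals the stable group $\pi_4(U)$, which is $0$ by Bott periodicity. This is a contradiction.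

Suppose now that $E\cong E'\oplus E''$ with nonzero summands. As $S^5$ is connected, each has constant rank, so both are line bundles. Complex line bundles are classified by their first Chern class, and $H^2(S^5;\mathbb Z)=0$, so both are trivial. Then $E$ is trivial, which we have just excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(ii)]
Identify $\mathbb C^3$ with $\mathbb R^6$. The map $x\mapsto(e^{ix_1},\dots,e^{ix_6})$ is injective on $S^5$ because $|x_j|\le1<\pi$; we identify $S^5$ with its image $Y\subset\mathbb T^6$. If $h$ is a smooth function on $\mathbb T$ with $h(e^{it})=t$ for $|t|\le1$, then $x_j=h(\zeta_j)$ on $Y$, so the real coordinates $x_j$, and with them $z_j$ and $\bar z_j$, belong to $W(Y)$. The matrix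
\[
p=1-zz^*\in M_3(W(Y))
\]
is idempotent because $z^*z=1$, and $p(z)v=v$ means $z^*v=0$, so $\operatorname{im}p=E$. Let $T=T_Y$, $R=\mathcal A'(T)$, $P=\iota(p)\in M_3(R)$, and
\[
A_1=T,\qquad A_2=T_P .
\]
Then $\Phi(P)=p$ and $E_P=E$. The range of $P$ is $\ell^2(\mathbb N_0;pW(Y)^3)$, which is separable and infinite-dimensional, so both operators can be placed on $\mathcal H$ by unitaries. Now apply Proposition~\ref{prop:dictionary} and Lemma~\ref{lem:sphere}. The operator $A_1$ is strongly irreducible, and so is $A_2$, because $E$ is indecomposable. The bundles $\underline{\mathbb C}$ and $E$ have ranks $1$ and $2$, so $A_1\not\sim A_2$. From $\underline{\mathbb C}\oplus E\cong\underline{\mathbb C}^3$ we get $A_1\oplus A_2\sim A_1^{(3)}$. Finally $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong K^0(S^5)\cong\mathbb Z$.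
\end{proof}

The similarity $A_1\oplus A_2\sim A_1^{(3)}$ is explicit: it is the map $(\xi,\eta)\mapsto\iota(z)\xi+\eta$ from $\ell^2(\mathbb N_0;W(Y))\oplus\operatorname{ran}P$ onto $\ell^2(\mathbb N_0;W(Y))^3$, with inverse $\theta\mapsto(\iota(z^*)\theta,P\theta)$. It carries the projection onto the first summand to $1-P=\iota(z)\iota(z^*)\approx1$. So in $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathrm K_0(M_3(R))\cong\mathbb Z$ the summand $A_1$ has class $1$, the unit has class $3$, and the summand $A_2$ has class $2$.

\section{Realizing $\mathbb Z\oplus G$}\label{sec:groups}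

By Proposition~\ref{prop:dictionary}, Theorem~\ref{thm:groups} follows once we find a connected compact subset $Y$ of some torus with $\tilde K^0(Y)\cong G$. Three cases show the pattern. For $G=\mathbb Z$ take $S^4$. For $G=\mathbb Z/m$ attach a $4$-cell to $S^3$ by a map of degree $m$. The group $G=\mathbb Z[1/2]$ is not finitely generated, but it is the direct limit of $\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{2}\cdots$, and one takes the inverse limit of copies of $S^4$ under maps of degree $2$. In general the $4$-cells stand for generators and the $3$-spheres for relations. All complexes have dimension at most $4$, which is what allows the limit to be embedded in a finite-dimensional torus.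

For $n\ge0$ let $\bigvee_nS^k$ be the wedge of $n$ copies of $S^k$ (a point if $n=0$). Spaces and maps are pointed, $\Sigma$ is the reduced suspension, and the \emph{mapping cone} $C_f$ of $f:V\to U$ is obtained from $U\sqcup(V\times[0,1])$ by gluing $(y,0)$ to $f(y)$ and collapsing $V\times\{1\}\cup\{*\}\times[0,1]$ to the base point. Collapsing $U$ gives a map $c:C_f\to C_f/U=\Sigma V$. We use these standard facts.
\begin{itemize}
\item[(T1)] A map $\bigvee_nS^3\to\bigvee_mS^3$ is an $n$-tuple of maps from $S^3$, and $\pi_3(\bigvee_mS^3)\cong H_3(\bigvee_mS^3)=\mathbb Z^m$ by the Hurewicz theorem, the wedge being $2$-connected. So homotopy classes of such maps correspond bijectively to integer $m\times n$ matrices through the action on $H_3$, and composition corresponds to the matrix product.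
\item[(T2)] $\tilde K^0$ of a finite wedge is the direct sum of the groups $\tilde K^0$ of the pieces. So $\tilde K^0(\bigvee_mS^3)=0$. On a wedge of $4$-spheres the second Chern class is a natural isomorphism $\tilde K^0\to H^4(\,\cdot\,;\mathbb Z)=\operatorname{Hom}(H_4,\mathbb Z)$. Hence, if $f:\bigvee_nS^3\to\bigvee_mS^3$ has matrix $M$, then $(\Sigma f)^*:\mathbb Z^m\to\mathbb Z^n$ on $\tilde K^0$ is given by the transpose $M^t$.
\item[(T3)] For a map $f:V\to U$ of finite complexes, the sequence
\[
\tilde K^0(\Sigma U)\xrightarrow{\ \pm(\Sigma f)^*\ }\tilde K^0(\Sigma V)\xrightarrow{\ c^*\ }\tilde K^0(C_f)\longrightarrow\tilde K^0(U)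
\]
is exact.
\item[(T4)] (Continuity.) If $Y=\varprojlim C_k$ is the inverse limit of a sequence of compact Hausdorff spaces, then $K^0(Y)\cong\varinjlim K^0(C_k)$.
\item[(T5)] A compact space has covering dimension at most $n$ if every finite open cover has a finite open refinement in which no point lies in more than $n+1$ sets. This holds for finite CW complexes of dimension at most $n$ and passes to closed subsets. By the Menger--N\"obeling theorem, a compact metrizable space of covering dimension at most $n$ embeds in $\mathbb R^{2n+1}$.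
\end{itemize}
The sphere $S^3$ is the first that serves: for $S^2$ the last group in (T3) is not zero, and for $S^1$ fact (T1) fails because $\pi_1(S^1\vee S^1)$ is not abelian.

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
\emph{Algebra.} Enumerate $G$ and let $G_k$ be the subgroup generated by the first $k$ elements, so that $G_1\subset G_2\subset\cdots$ and $G=\bigcup G_k$. Subgroups of $\mathbb Z^n$ are free of finite rank, so there are exact sequences
\[
0\to\mathbb Z^{m_k}\xrightarrow{\ \rho_k\ }\mathbb Z^{n_k}\xrightarrow{\ \gamma_k\ }G_k\to0 .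
\]
Since $\mathbb Z^{n_k}$ is free and $\gamma_{k+1}$ is onto, there is $\beta_k:\mathbb Z^{n_k}\to\mathbb Z^{n_{k+1}}$ with $\gamma_{k+1}\beta_k=\gamma_k$ as maps into $G_{k+1}$. Then $\beta_k\rho_k$ takes values in $\ker\gamma_{k+1}=\operatorname{im}\rho_{k+1}$, and $\rho_{k+1}$ is injective, so $\beta_k\rho_k=\rho_{k+1}\alpha_k$ for a unique $\alpha_k:\mathbb Z^{m_k}\to\mathbb Z^{m_{k+1}}$.

\emph{The complexes.} As $K^0$ is contravariant, we realize the transposed matrices. Let $U_k=\bigvee_{m_k}S^3$, $V_k=\bigvee_{n_k}S^3$, and by (T1) choose maps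
\[
f_k:V_k\to U_k,\qquad \mu_k:U_{k+1}\to U_k,\qquad \nu_k:V_{k+1}\to V_k
\]
with matrices $\rho_k^t,\alpha_k^t,\beta_k^t$. Let $C_k=C_{f_k}$ with collapse map $c_k:C_k\to\Sigma V_k$. It is $U_k$ with $n_k$ cells of dimension $4$ attached, a connected finite complex of dimension at most $4$. By (T2) and (T3), $c_k^*:\mathbb Z^{n_k}\to\tilde K^0(C_k)$ is onto with kernel $\operatorname{im}\rho_k$. So we may identify $\tilde K^0(C_k)$ with $G_k$ and $c_k^*$ with $\gamma_k$.

\emph{The bonding maps.} The maps $\mu_kf_{k+1}$ and $f_k\nu_k$ from $V_{k+1}$ to $U_k$ have matrices $\alpha_k^t\rho_{k+1}^t=(\rho_{k+1}\alpha_k)^t$ and $\rho_k^t\beta_k^t=(\beta_k\rho_k)^t$, which are equal. By (T1) there is a pointed homotopy $H_t$ with $H_0=\mu_kf_{k+1}$, $H_1=f_k\nu_k$. Define $g_k:C_{k+1}\to C_k$ to be $\mu_k$ on $U_{k+1}$ and, on the cone,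
\[
g_k[y,t]=\begin{cases}H_{2t}(y)\in U_k,&0\le t\le\frac12,\\[2pt] [\nu_k(y),2t-1],&\frac12\le t\le1.\end{cases}
\]
The definitions agree at $t=0$ and at $t=\frac12$, where $H_1(y)=f_k\nu_k(y)=[\nu_k(y),0]$. The map $c_kg_k$ sends $U_{k+1}$ to the base point and $[y,t]$ to $[\nu_k(y),\max(0,2t-1)]$, while $(\Sigma\nu_k)c_{k+1}$ sends $U_{k+1}$ to the base point and $[y,t]$ to $[\nu_k(y),t]$. Interpolating linearly between $\max(0,2t-1)$ and $t$ gives a homotopy between the two. Hence $g_k^*\gamma_k=g_k^*c_k^*=c_{k+1}^*(\Sigma\nu_k)^*=\gamma_{k+1}\beta_k=\gamma_k$, and since $\gamma_k$ is onto, $g_k^*:G_k\to G_{k+1}$ is the inclusion.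

\emph{The limit.} Let $Y=\varprojlim C_k=\{x\in\prod_kC_k:x_k=g_k(x_{k+1})\text{ for all }k\}$. It is closed in a countable product of compact metrizable spaces and contains the sequence of base points, so it is compact, metrizable and nonempty. It is the decreasing intersection of the compact sets $Y_m=\{x:x_k=g_k(x_{k+1})\text{ for }k<m\}$, each homeomorphic to the connected space $\prod_{k\ge m}C_k$, so $Y$ is connected. For the dimension, let $\pi_k:Y\to C_k$ be the projections. The sets $\pi_k^{-1}(O)$ with $O\subset C_k$ open form a base of $Y$, and $\pi_k^{-1}(O)=\pi_{k+1}^{-1}(g_k^{-1}O)$. By compactness, a finite open cover of $Y$ is refined by a cover $\pi_k^{-1}(O_1),\dots,\pi_k^{-1}(O_r)$ with one $k$. The sets $O_i$ cover the closed set $\pi_k(Y)\subset C_k$; refine this cover of $\pi_k(Y)$ so that no point lies in more than five sets, and pull back. Thus $Y$ has covering dimension at most $4$ and embeds in $\mathbb R^9$ by (T5). After scaling it lies in $[-1,1]^9$, which embeds in $\mathbb T^9$ by $x\mapsto(e^{ix_1},\dots,e^{ix_9})$.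

The maps $g_k$ are pointed, so they respect the splittings $K^0(C_k)=\mathbb Z\oplus G_k$, and (T4) gives $K^0(Y)\cong\mathbb Z\oplus\varinjlim G_k=\mathbb Z\oplus G$. The operator $T_Y$ of Proposition~\ref{prop:dictionary} has the required properties.
\end{proof}

\section{Commutants that are commutative modulo the radical}\label{sec:corrected}

The example on $S^5$ rests on a bundle of rank $2$ that becomes trivial after adding a trivial bundle. A line bundle $L$ cannot do this: if $L\oplus\underline{\mathbb C}^m\cong\underline{\mathbb C}^{m+1}$, the top exterior powers of the two sides are $L$ and $\underline{\mathbb C}$. The hypothesis of Theorem~\ref{thm:corrected} will force rank one, and the next lemma is the matrix form of the exterior power argument. For a character $\chi$ of an algebra and a matrix $a$ over it, $\chi(a)$ is the scalar matrix obtained entrywise.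

\begin{lemma}\label{lem:det}
Let $D$ be a commutative semisimple unital Banach algebra and $p\in M_n(D)$ an idempotent such that $\chi(p)$ has rank at most $1$ for every character $\chi$ of $D$. If $p\oplus1_m\approx1_{m+1}$ for some $m\ge0$, then $p\approx1$.
\end{lemma}

\begin{proof}
For a rectangular matrix $a$ over $D$ let $\Lambda a$ be the matrix of its minors of size $m+1$, with rows and columns indexed by the $(m+1)$-element sets $I$ of rows and $I'$ of columns of $a$. The Cauchy--Binet formula says $\Lambda(ab)=\Lambda a\,\Lambda b$. If $p\oplus1_m=uv$ and $1_{m+1}=vu$, then $\Lambda(p\oplus1_m)=\Lambda u\,\Lambda v$ and $\Lambda v\,\Lambda u=\Lambda1_{m+1}=1\in D$. So $\Lambda(p\oplus1_m)$ is an idempotent equivalent to $1$, and it remains to compute it.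

Let $L=\{n+1,\dots,n+m\}$. The submatrix of $p\oplus1_m$ with rows $I$ and columns $I'$ is block diagonal. Its determinant is $0$ unless $I\cap L=I'\cap L$, and then it is the minor of $p$ with rows $I\setminus L$ and columns $I'\setminus L$, of size $k=m+1-|I\cap L|\ge1$. If $k\ge2$, every character kills this minor, because $\chi(p)$ has rank at most $1$; so it is $0$ by semisimplicity and (R5). If $k=1$, then $I=\{i\}\cup L$, $I'=\{j\}\cup L$, and the minor is $p_{ij}$. With the sets $\{i\}\cup L$ listed first, $\Lambda(p\oplus1_m)=p\oplus0$. Hence $p\approx p\oplus0\approx1$.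
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:corrected}]
Write $R_i=\mathcal A'(A_i)$, $\bar R_i=R_i/\operatorname{Rad}R_i$ and $\mathcal E=\mathcal A'(A_1\oplus A_2)$. The algebras $\bar R_i$ are commutative, semisimple and nonzero; a bar denotes the image in $\bar R_i$, and characters of $\bar R_i$ are also viewed as characters of $R_i$.

If $A_1\sim A_2$, then $\mathcal E\cong M_2(R_1)$ and $\mathrm K_0(\mathcal E)\cong\mathrm K_0(R_1)$ by (K4). This proves the implication from right to left and the last claim of the theorem, and it leaves one thing to show: \emph{if $\mathrm K_0(\mathcal E)\cong\mathbb Z$, then $A_1\sim A_2$.} Assume $\mathrm K_0(\mathcal E)\cong\mathbb Z$.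

To produce a similarity we must first produce intertwiners. Let
\[
\mathcal I_{12}=\{X:XA_2=A_1X\},\qquad\mathcal I_{21}=\{Y:YA_1=A_2Y\}.
\]
An operator matrix $(Z_{ij})$ on $\mathcal H\oplus\mathcal H$ lies in $\mathcal E$ if and only if $Z_{11}\in R_1$, $Z_{12}\in\mathcal I_{12}$, $Z_{21}\in\mathcal I_{21}$, $Z_{22}\in R_2$. Let $I_1$ be the set of finite sums $\sum X_iY_i$ and $I_2$ the set of finite sums $\sum Y_iX_i$, with $X_i\in\mathcal I_{12}$, $Y_i\in\mathcal I_{21}$. Since $A_1XY=XA_2Y=XYA_1$, $R_1\mathcal I_{12}\subset\mathcal I_{12}$ and $\mathcal I_{21}R_1\subset\mathcal I_{21}$, the set $I_1$ is a two-sided ideal of $R_1$; exchanging the indices, $I_2$ is a two-sided ideal of $R_2$. These ideals measure how much of one operator factors through the other.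

\emph{Step 1: $I_1=R_1$ or $I_2=R_2$.} Suppose that both ideals are proper. The image of $I_1$ in $\bar R_1$ is a proper ideal, for otherwise $I_1$ would contain an element of $1+\operatorname{Rad}R_1$, which is invertible. Since $\bar R_1$ is commutative, (R5) gives a character $\chi_1$ of $R_1$ that vanishes on $I_1$; in the same way there is a character $\chi_2$ of $R_2$ that vanishes on $I_2$. For $Z,Z'\in\mathcal E$ we have $(ZZ')_{11}=Z_{11}Z'_{11}+Z_{12}Z'_{21}$ with $Z_{12}Z'_{21}\in I_1$, and $(ZZ')_{22}=Z_{21}Z'_{12}+Z_{22}Z'_{22}$ with $Z_{21}Z'_{12}\in I_2$. So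
\[
\theta:\mathcal E\to\mathbb C\times\mathbb C,\qquad\theta(Z)=(\chi_1(Z_{11}),\chi_2(Z_{22}))
\]
is a unital homomorphism. The map $\theta_*:\mathrm K_0(\mathcal E)\to\mathbb Z^2$ sends the classes of the two coordinate projections to $(1,0)$ and $(0,1)$, so it is onto. But $\mathbb Z^2$ is not a quotient of the cyclic group $\mathrm K_0(\mathcal E)$.

The hypotheses and the claim $A_1\sim A_2$ are symmetric in the two operators, so we may assume $I_2=R_2$.

\emph{Step 2: $A_2$ is a summand of $A_1^{(n)}$.} Write $1=\sum_{i=1}^nY_iX_i$. Let $X:\mathcal H\to\mathcal H^n$ be the column $(X_i)$ and $Y:\mathcal H^n\to\mathcal H$ the row $(Y_i)$. Then $YX=1$, so $P=XY=(X_iY_j)\in M_n(R_1)$ is idempotent, and $P\ne0$ because $YPX=1$. The operator $X$ maps $\mathcal H$ onto $\operatorname{ran}P$ with inverse $Y|_{\operatorname{ran}P}$, and $XA_2=A_1^{(n)}X$. In the notation of Lemma~\ref{lem:summands},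
\[
A_2\sim(A_1)_P,\qquad R_2\cong PM_n(R_1)P,\qquad\mathrm K_0(R_1)\cong\mathrm K_0(\mathcal E)\cong\mathbb Z .
\]

\emph{Step 3: $P$ has rank at most one.} Let $\chi$ be a character of $\bar R_1$ and $r$ the rank of the idempotent $\chi(P)\in M_n(\mathbb C)$. Suppose $r\ge2$. The homomorphism
\[
PM_n(R_1)P\to\chi(P)M_n(\mathbb C)\chi(P)\cong M_r(\mathbb C)
\]
induced by $\chi$ is onto, since $PaP\mapsto\chi(P)a\chi(P)$ for scalar matrices $a$. By (R4) it kills the radical, so $M_r(\mathbb C)$ is a quotient of the commutative algebra $\bar R_2$, which is impossible. Hence $r\le1$ for every $\chi$. Moreover $\bar P\ne0$ by (R2) and (R3), so by semisimplicity some character $\chi_0$ does not kill all entries of $\bar P$, and $\chi_0(P)$ has rank $1$.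

\emph{Step 4: $P\approx1$.} The homomorphism $(\chi_0)_*:\mathrm K_0(R_1)\to\mathrm K_0(\mathbb C)=\mathbb Z$ sends $[1]$ to $1$, so it is onto. A surjective homomorphism $\mathbb Z\to\mathbb Z$ is injective, and $[P]$ is also sent to $1$, so $[P]=[1]$. By (K2), $P\oplus1_m\approx1_{m+1}$ over $R_1$ for some $m$, and therefore $\bar P\oplus1_m\approx1_{m+1}$ over $\bar R_1$. Lemma~\ref{lem:det} gives $\bar P\approx1$. By Corollary~\ref{cor:radical} and Lemma~\ref{lem:transfer}(b), $P\approx1$ over $R_1$, and Lemma~\ref{lem:summands}(a) gives $A_1\sim(A_1)_P\sim A_2$.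
\end{proof}

\begin{remark}
If $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)\cong\mathbb C$, then $\mathrm K_0(\mathcal A'(A_i))\cong\mathrm K_0(\mathbb C)=\mathbb Z$ by Corollary~\ref{cor:radical}. So Theorem~\ref{thm:corrected} contains the first of the two results quoted in Section~\ref{sec:intro}.
\end{remark}

\begin{remark}
The proof did not use strong irreducibility, which is forced by the other conditions. Let $\bar R_1$ be commutative and let $e\ne0,1$ be an idempotent in $R_1$. By (R2) and (R5) there are characters $\chi,\chi'$ with $\chi(e)\ne0$ and $\chi'(1-e)\ne0$, that is, $\chi(e)=1$ and $\chi'(e)=0$. Then $(\chi,\chi')_*$ sends $[e]$ and $[1-e]$ to $(1,0)$ and $(0,1)$, so $\mathrm K_0(R_1)\not\cong\mathbb Z$.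
\end{remark}

\begin{remark}
Theorem~\ref{thm:corrected} is sharp in two respects. For $A_1=A_2=T_{\mathbb T^2}$ the quotient by the radical is the commutative algebra $W(\mathbb T^2)$ and $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z^2$, so the condition $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$ cannot be omitted. For the pair in Theorem~\ref{thm:counter}(ii), the quotient for $A_1$ is the commutative algebra $W(Y)$, $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$ and $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z$, but $A_1\not\sim A_2$; so commutativity for only one of the two operators does not suffice. Here $\Phi$ maps $\mathcal A'(A_2)\cong PM_3(R)P$ onto $pM_3(W(Y))p$ with kernel $PM_3(J)P$, which is the radical by (R3). The quotient $pM_3(W(Y))p$ maps onto $M_2(\mathbb C)$ by evaluation at a point, so it is not commutative, and Step~3 is the step that fails.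
\end{remark}

\begin{thebibliography}{1}

\bibitem{kgroups}
\emph{K-groups of Banach algebras and strongly irreducible decompositions of operators},
\texttt{https://jot.theta.ro/jot/archive/2002-048-002/2002-048-002-001.pdf}.

\end{thebibliography}
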